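\title{Eliminating unknowns from a rational system of ODEs without creating a singularity}

\begin{abstract}
Let $x(t)$ be a component of the solution of an initial value problem for a system of explicit first-order rational ODEs whose denominators do not vanish at the initial point. We prove Gofen's conjecture that $x$ is the unique solution of a single explicit rational ODE whose denominator does not vanish at the initial point. The proof works over any field of characteristic $0$ and compares the local rings generated by the derivatives of $x$ with a regular local ring stable under $d/dt$; the main step is a Taylor expansion with coefficients in quotients of a valuation ring. We also describe exactly which orders the scalar equation can have, and we derive closure properties of the class of series so obtained.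
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $P_i,Q_i$ $(1\le i\le m)$ be polynomials in $t,u_1,\dots,u_m$. The initial value problem
\begin{equation}\label{eq:system}
u_i'=\frac{P_i(t,u_1,\dots,u_m)}{Q_i(t,u_1,\dots,u_m)},\qquad u_i(0)=c_i\qquad(1\le i\le m)
\end{equation}
is called \emph{regular} if $Q_i(0,c_1,\dots,c_m)\ne0$ for all $i$. Over $\mathbb R$ or $\mathbb C$ it then has a unique solution near $t=0$, which is analytic. Likewise, for polynomials $F,G$ in $n+2$ variables, the scalar problem of order $n+1$
\begin{equation}\label{eq:scalar}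
x^{(n+1)}=\frac{F(t,x,x',\dots,x^{(n)})}{G(t,x,x',\dots,x^{(n)})},\qquad x^{(j)}(0)=a_j\qquad(0\le j\le n)
\end{equation}
is \emph{regular} if $G(0,a_0,\dots,a_n)\neq0$. Taking $x,x',\dots,x^{(n)}$ as unknowns turns a regular scalar problem into a regular system. The question is whether one can go back. It was posed by Gofen \cite[Conjecture 1]{Gofen}.

\begin{quote}
\textbf{Conjecture.} Let $x=u_1$ be a component of the solution of a regular problem \eqref{eq:system}, and let $a_j=x^{(j)}(0)$. Then for some $n\ge0$ there is a regular problem \eqref{eq:scalar} that has $x$ as its unique solution.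
\end{quote}

\noindent
(In \cite{Gofen} the initial conditions of the scalar problem are printed for $j=1,\dots,n$. We include $j=0$, since otherwise $x(0)$ is unconstrained and the solution could not be unique.)

Without the regularity condition, elimination is easy. All derivatives of $x$ lie in the field generated by $t,u_1,\dots,u_m$ over the constants. A subfield of a finitely generated field extension is finitely generated, so for large $n$ the function $x^{(n+1)}$ is a rational function of $t,x,\dots,x^{(n)}$. The denominator $G(t,x,\dots,x^{(n)})$ found in this way is nonzero as a function of $t$, but it may vanish at $t=0$, and the conjecture is about this one value. In the examples of Section~\ref{sec:examples} the denominator has to vanish at low order, and the defect disappears when the order is raised. This suggests a positive answer: the typical obstruction is a second solution with the same initial data, and no second solution shares all the derivatives of $x$ at $0$. The argument is not a proof, because the competing solution may change with $n$, and because the obstruction may be infinitesimal.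

We work over a field $k$ of characteristic $0$ that contains the coefficients of the $P_i,Q_i$ and the values $c_i$. A regular problem \eqref{eq:scalar} over $k$ has exactly one solution in $k[[t]]$: the coefficient of $t^j$ on the left is a nonzero integer times the coefficient of $t^{j+n+1}$ in $x$, and the coefficient of $t^j$ on the right depends only on the coefficients of $x$ up to $t^{j+n}$. The same recursion applies to \eqref{eq:system}. For $k=\mathbb R,\mathbb C$ the formal solution is the Taylor series of the analytic one. (In characteristic $p$ uniqueness already fails: $x'=0$, $x(0)=0$ is solved by $0$ and by $t^p$.)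

\begin{theorem}\label{thm:main}
Let $k$ be a field of characteristic $0$, let $u_1,\dots,u_m\in k[[t]]$ be the solution of a regular problem \eqref{eq:system} over $k$, let $x=u_1$ and $a_j=x^{(j)}(0)$. For all sufficiently large $n$, the series $x$ satisfies a regular problem \eqref{eq:scalar} of order $n+1$ over $k$. In particular, the Conjecture is true.
\end{theorem}

The last sentence follows from the first: a regular problem \eqref{eq:scalar} has a unique solution, by the recursion above in $k[[t]]$, and by the Cauchy--Picard theorem for $k=\mathbb R,\mathbb C$, since the right side is analytic near the initial point.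

Section~\ref{sec:examples} restates the theorem in terms of local rings and gives the plan of the proof, and Section~\ref{sec:curve} shows its main idea when $x$ is algebraic over $k(t)$. The proof occupies Sections~\ref{sec:smooth}--\ref{sec:end}. Theorem~\ref{thm:orders} characterizes the possible orders $n+1$, and Corollary~\ref{cor:closure} lists closure properties of the solutions of regular problems.

\section{Local rings of jets, and three obstructions}\label{sec:examples}

Throughout, $D=d/dt$ on $k((t))$, and $f(0)$ is the constant term of $f\in k[[t]]$. For a $k$-subalgebra $R\subset k[[t]]$ put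
\[
R_{\mathrm{loc}}=\{f/g:\ f,g\in R,\ g(0)\neq0\}\subset k[[t]].
\]
This is the localization of $R$ at the maximal ideal $R\cap tk[[t]]$, the kernel of $f\mapsto f(0)$. It is a local domain with residue field $k$, and its units are its elements with nonzero constant term. If $DR\subset R$, then $DR_{\mathrm{loc}}\subset R_{\mathrm{loc}}$ by the quotient rule. If $R$ is a finitely generated $k$-algebra, then $R_{\mathrm{loc}}$ is Noetherian and
\begin{equation}\label{eq:dim}
\dim R_{\mathrm{loc}}=\operatorname{trdeg}_k\operatorname{Frac}R,
\end{equation}
because every maximal ideal of a finitely generated domain over $k$ has this height. We write $\mathfrak m_R$ for the maximal ideal of a local ring $R$. Define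
\[
A_n=k[t,x,x',\dots,x^{(n)}],\qquad A=\bigcup_nA_n,\qquad B_n=(A_n)_{\mathrm{loc}},\qquad B=\bigcup_nB_n=A_{\mathrm{loc}},
\]
\[
K=\operatorname{Frac}A=\operatorname{Frac}B\subset k((t)),\qquad e=\operatorname{trdeg}_kK .
\]
Since $DA_n\subset A_{n+1}$, the rings $A$, $B$, $K$ are $D$-stable. As noted in Section~\ref{sec:intro}, $K$ is a finitely generated field extension of $k$, and $e\ge1$ because $t\in K$. Geometrically, $A_n$ is the coordinate ring of the Zariski closure $V_n$ of the formal curve $(t,x,\dots,x^{(n)})$ in affine $(n+2)$-space, and $B_n$ is the local ring of $V_n$ at $p_n=(0,a_0,\dots,a_n)$. The ring $B$ is local, but it is not known in advance to be Noetherian.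

Call $n$ \emph{admissible} if $x$ satisfies a regular problem \eqref{eq:scalar} of order $n+1$. By the definition of $B_n$,
\[
n \text{ is admissible}\iff x^{(n+1)}\in B_n ,
\]
and Theorem~\ref{thm:main} says that all large $n$ are admissible. The following examples show three ways in which $n=0$ can fail to be admissible. We use that $u=e^t$ is transcendental over $k(t)$. (Apply $D$ to a minimal equation $u^N+\sum_{j<N}\gamma_ju^j=0$ and subtract $N$ times the equation; this gives $\gamma_j'=(N-j)\gamma_j$. A nonzero rational function has $\gamma'/\gamma$ vanishing at infinity, so all $\gamma_j=0$, which is absurd.)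

\begin{example}[a lost tangent direction]\label{ex:A}
Let $x=tu$ with $u=e^t$, a component of $x'=(1+t)u$, $u'=u$, $x(0)=0$, $u(0)=1$. Then $x'=(1+t)x/t$. As $t$ and $x$ are algebraically independent, an equation $x'=F(t,x)/G(t,x)$ forces $TF=(1+T)XG$ in $k[T,X]$, and $T=0$ gives $G(0,X)=0$. So $n=0$ is not admissible. The map $(t,u)\mapsto(t,tu)$ contracts the line $t=0$ to the point $p_0$, and all the series $\gamma te^t$, $\gamma\in k$, solve the first-order equation with $x(0)=0$. But $n=1$ is admissible: $x''=(2+t)u=2x'-x$.
\end{example}

\begin{example}[a second branch]\label{ex:B}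
Let $x=tu$ with $u=\sqrt{1+t}$, a component of $x'=(2+3t)/(2u)$, $u'=1/(2u)$, $x(0)=0$, $u(0)=1$. Here $V_0$ is the nodal cubic $X^2=T^2(1+T)$ and $p_0$ is the node. The automorphism $u\mapsto-u$ of $k(t,u)$ over $k(t)$ sends $x$ to $-x$ and $x'$ to $-x'$. So $G(t,x)x'=F(t,x)$ implies $-G(t,-x)x'=F(t,-x)$. At $t=0$, where $x'(0)=1$, we get $G(0,0)=F(0,0)=-G(0,0)$, hence $G(0,0)=0$. The first derivative separates the two branches, and $n=1$ is admissible: the logarithmic derivative of $x'$ gives
\[
x''=\Bigl(\frac{3}{2+3t}-\frac1{2+2t}\Bigr)x' .
\]
\end{example}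

\begin{example}[a field that is too small]\label{ex:C}
Let $x=u+u^2$ with $u=e^t$, a component of $x'=u+2u^2$, $u'=u$, $x(0)=2$, $u(0)=1$. Then $u=2x-x'$, so $K=k(t,u)$, which has degree $2$ over $k(t,x)$. Hence $x'\notin k(t,x)$. Again $n=1$ is admissible: $x''=u+4u^2=3x'-2x$.
\end{example}

The third obstruction disappears for large $n$ because $K$ is finitely generated. The first two are the subject of the proof, which has three parts.
\begin{enumerate}
\item[(a)] The variety of the system is smooth at the initial point, and finitely many derivatives of $x$ recover $e$ independent tangent directions there (Section~\ref{sec:smooth}).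
\item[(b)] Normalizing $V_n$ and choosing the branch of $x$ gives a regular $D$-stable local ring $S$, independent of $n$ for large $n$, with $B\subset S\subset K$ and $\mathfrak m_S=\mathfrak m_BS$ (Section~\ref{sec:S}).
\item[(c)] Every valuation ring of $K$ dominating $B$ contains generators of $S$ (Section~\ref{sec:key}). It follows that $S$ is a finite $B$-module, and Nakayama's lemma gives $S=B$ (Section~\ref{sec:end}).
\end{enumerate}
Part (c) excludes a competing branch that survives at every order.

\section{The case of an algebraic series}\label{sec:curve}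

A subring $O$ of a field $K$ is a \emph{valuation ring of $K$} if $f\in O$ or $f^{-1}\in O$ for each $f\in K^\times$. It is local, and $f\notin O$ implies $f^{-1}\in\mathfrak m_O$. It \emph{dominates} a local subring $R\subset O$ if $\mathfrak m_R\subset\mathfrak m_O$. Every local subring of $K$ is dominated by some valuation ring of $K$. One thinks of a valuation ring dominating $B$ as a way of approaching the points $p_n$ on all $V_n$ at once.

When $e=1$, as in Example~\ref{ex:B}, the varieties $V_n$ are curves and such a valuation ring is a branch that passes through $p_n$ for all large $n$. Part (c) then amounts to the following statement, where the ring $S$ of the general proof is $K\cap k[[t]]$.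

\begin{proposition}\label{prop:curve}
If $e=1$, then $K\cap k[[t]]$ is the only valuation ring of $K$ that dominates $B$.
\end{proposition}

\begin{proof}
The ring $K\cap k[[t]]$ is a valuation ring dominating $B$. Let $O$ be any such ring. Then $k\subset O$, and $O\ne K$ because $t\in\mathfrak m_O$. As $K$ is a finite extension of $k(t)$, the ring $O$ is a discrete valuation ring whose residue field $\kappa$ is finite over $k$, and its completion is $k$-isomorphic to $\kappa[[\tau_0]]$. Embed $\kappa$ in an algebraic closure $\bar k$ and write $t=\tau_0^{\varepsilon}v$ with $\varepsilon\geq1$ and $v$ a unit. In $\bar k[[\tau_0]]$ the unit $v$ has an $\varepsilon$-th root $v_1$, and $\tau=\tau_0v_1$ is a uniformizer with $\tau^\varepsilon=t$. We obtain a $k(t)$-embedding $\iota:K\to\bar k((\tau))$ with $O=\iota^{-1}(\bar k[[\tau]])$ and $\mathfrak m_O=\iota^{-1}(\tau\bar k[[\tau]])$.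

The derivation $\delta=\varepsilon^{-1}\tau^{1-\varepsilon}\,d/d\tau$ satisfies $\delta\tau^a=(a/\varepsilon)\tau^{a-\varepsilon}$ and $\delta t=1$. The derivations $\iota D$ and $\delta\iota$ agree on $k(t)$, hence on the separable algebraic extension $K$. Let $\beta\in B$. Since $B$ is $D$-stable, $\delta^j\iota\beta=\iota(D^j\beta)$ has no pole, for every $j$. The coefficient of $\tau^{a-j\varepsilon}$ in $\delta^j\iota\beta$ is $\frac a\varepsilon(\frac a\varepsilon-1)\cdots(\frac a\varepsilon-j+1)$ times the coefficient of $\tau^a$ in $\iota\beta$. If $\varepsilon\nmid a$, the factor is nonzero and the exponent is negative for large $j$, so $\tau^a$ does not occur in $\iota\beta$. Thus $\iota\beta=\sum_j\gamma_jt^j$, and $j!\,\gamma_j$ is the constant term of $\iota(D^j\beta)$. This constant term is $(D^j\beta)(0)$, because $D^j\beta-(D^j\beta)(0)\in\mathfrak m_B\subset\mathfrak m_O$. Hence $\iota\beta=\beta$. So $\iota$ is the inclusion $K\subset k((t))\subset\bar k((\tau))$, and $O=K\cap k[[t]]$.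
\end{proof}

Two mechanisms are at work: differentiation makes poles worse, and an expansion without poles is determined by the residues of the successive derivatives. For $e\ge2$ there are many valuation rings dominating $B$, they need not be discrete, and there is no Puiseux expansion. Section~\ref{sec:key} keeps both mechanisms and replaces the Puiseux expansion by a Taylor expansion in a new variable.

\section{Smoothness at the initial point}\label{sec:smooth}

We first need an ambient ring that is $D$-stable and of finite type; the system provides one. Let $g=1/\prod_iQ_i(t,u_1,\dots,u_m)$, which lies in $k[[t]]$ because \eqref{eq:system} is regular, and put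
\[
\Phi=k[t,u_1,\dots,u_m,g],\qquad \Sigma=\Phi_{\mathrm{loc}},\qquad d=\operatorname{trdeg}_k\operatorname{Frac}\Sigma=\dim\Sigma .
\]
The algebra $\Phi$ is $D$-stable: $Du_i=gP_i\prod_{j\ne i}Q_j\in\Phi$, and then $Dg=-g^2D(\prod_i Q_i)\in\Phi$. So $\Sigma$ is $D$-stable and contains $A$ and $B$, and $e\le d$. This is the only place where the hypotheses on \eqref{eq:system} enter.

Heuristically, the flow of $D$ preserves the singular locus of the variety of $\Phi$, so a Zariski dense trajectory cannot start there. To make this precise we restrict the module of differentials to the trajectory, where the flow becomes a connection.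

\begin{lemma}\label{lem:free}
Let $M$ be a finitely generated $k[[t]]$-module with an additive map $\nabla:M\to M$ such that $\nabla(f\mu)=f'\mu+f\nabla\mu$. Then $M$ is free.
\end{lemma}

\begin{proof}
As $k[[t]]$ is a principal ideal domain, it suffices to show that the torsion submodule $M_{\mathrm{tors}}$ is zero. Let $a\ge0$ be minimal with $t^aM_{\mathrm{tors}}=0$, and suppose $a\ge1$. For $\mu\in M_{\mathrm{tors}}$, applying $\nabla$ to $t^a\mu=0$ gives $at^{a-1}\mu+t^a\nabla\mu=0$. Multiplying by $t$ gives $t^{a+1}\nabla\mu=0$. So $\nabla\mu$ is torsion, $t^a\nabla\mu=0$, and $at^{a-1}\mu=0$. As $a$ is invertible in $k$, this contradicts the minimality of $a$.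
\end{proof}

Recall that the module $\Omega_{R/k}$ of K\"ahler differentials of a $k$-algebra $R$ is $J/J^2$, where $J$ is the kernel of multiplication $R\otimes_kR\to R$ and $df$ is the class of $1\otimes f-f\otimes1$. It is generated by the $df$, it commutes with localization, and it is finitely generated if $R$ is a localization of a finitely generated $k$-algebra. We use three textbook facts.
\begin{enumerate}
\item[(D1)] For a finitely generated field extension $L$ of $k$, $\dim_L\Omega_{L/k}=\operatorname{trdeg}_kL$; for $k\subset K\subset L$ the map $\Omega_{K/k}\otimes_KL\to\Omega_{L/k}$ is injective. (Both use characteristic $0$.)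
\item[(D2)] If $R$ is a local $k$-algebra with residue field $k$, then $w\mapsto dw\otimes1$ induces an isomorphism $\mathfrak m_R/\mathfrak m_R^2\cong\Omega_{R/k}\otimes_Rk$.
\item[(D3)] A Noetherian local ring $R$ is \emph{regular} if $\dim_{R/\mathfrak m_R}\mathfrak m_R/\mathfrak m_R^2=\dim R$. It is then a normal domain. If moreover $R$ is a $k$-algebra with residue field $k$ and $w_1,\dots,w_d\in\mathfrak m_R$ give a basis of $\mathfrak m_R/\mathfrak m_R^2$, then $X_i\mapsto w_i$ is an isomorphism from $k[[X_1,\dots,X_d]]$ onto the completion $\widehat R$.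
\end{enumerate}

\begin{proposition}\label{prop:smooth}
The ring $\Sigma$ is regular of dimension $d$. There are $w_1,\dots,w_e\in A\cap tk[[t]]$ whose classes in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$ are linearly independent.
\end{proposition}

\begin{proof}
The derivation $D\otimes1+1\otimes D$ of $\Sigma\otimes_k\Sigma$ lifts $D$ under multiplication, so it preserves $J$, and then $J^2$ by the Leibniz rule. It induces the Lie derivative $\mathcal L$ on $\Omega_{\Sigma/k}$, with $\mathcal L(f\,df_1)=(Df)\,df_1+f\,d(Df_1)$. On $M=\Omega_{\Sigma/k}\otimes_\Sigma k[[t]]$ define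
\[
\nabla(\omega\otimes f)=\mathcal L\omega\otimes f+\omega\otimes f' .
\]
This is well defined: for $s\in\Sigma$, both $s\omega\otimes f$ and $\omega\otimes sf$ are sent to $\mathcal L\omega\otimes sf+\omega\otimes(s'f+sf')$, because $D$ on $\Sigma$ is the restriction of $d/dt$. By Lemma~\ref{lem:free}, $M$ is free. Since $\operatorname{Frac}\Sigma\subset k((t))$, we have $M\otimes k((t))=\Omega_{\operatorname{Frac}\Sigma/k}\otimes_{\operatorname{Frac}\Sigma}k((t))$, so the rank of $M$ is $d$ by (D1). By (D2), $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2\cong\Omega_{\Sigma/k}\otimes_\Sigma k=M/tM$ has dimension $d=\dim\Sigma$. Hence $\Sigma$ is regular.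

Let $H\subset M$ be the $k[[t]]$-submodule generated by all $d\beta\otimes1$, $\beta\in A$. It is $\nabla$-stable, because $\nabla(d\beta\otimes1)=d(D\beta)\otimes1$ and $A$ is $D$-stable. So $\nabla$ descends to $M/H$, which is free by Lemma~\ref{lem:free}. Therefore $H$ is a direct summand of $M$ and $H/tH\to M/tM$ is injective. The $d\beta$ span $\Omega_{K/k}$ over $K$, so by (D1) they span a subspace of dimension $e$ in $\Omega_{\operatorname{Frac}\Sigma/k}$, and $H$ is free of rank $e$. The $k$-vector space $H/tH$ has dimension $e$ and is spanned by the classes of the $d\beta\otimes1$. Choose $\beta_1,\dots,\beta_e\in A$ that give a basis, and put $w_i=\beta_i-\beta_i(0)$. Then $dw_i=d\beta_i$, and the claim follows from (D2).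
\end{proof}

In Example~\ref{ex:A}, $M$ has basis $dt,du$. The differentials $dt$ and $dx=u\,dt+t\,du$ generate a submodule with torsion quotient $k[[t]]/(t)$: this is the lost direction. That submodule is not $\nabla$-stable, and $\nabla(t\,du)=du+t\,du$ restores $du$.

\section{The regular ring $S$}\label{sec:S}

We have $e$ elements of $A$ that are part of a coordinate system on a smooth ambient germ. We want to conclude that they are coordinates on $V_n$ at $p_n$. Example~\ref{ex:B} shows the difficulty. There $e=1$ and $w_1=t$, but
\[
\widehat B_0=k[[T,X]]/\bigl((X-T\sqrt{1+T})(X+T\sqrt{1+T})\bigr)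
\]
has two branches, and $t$ is a coordinate on each separately. The next lemma says that this is the only difficulty. For a Noetherian local ring $R$ we use that $\dim\widehat R=\dim R$, that $\mathfrak m_R/\mathfrak m_R^2=\mathfrak m_{\widehat R}/\mathfrak m_{\widehat R}^2$, and that $\widehat R$ is faithfully flat over $R$, so that $I\widehat R\cap R=I$ for every ideal $I$ and in particular $R\subset\widehat R$.

\begin{lemma}\label{lem:completion}
Let $w_1,\dots,w_e\in A\cap tk[[t]]$ have linearly independent classes in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$. Let $R=(R_0)_{\mathrm{loc}}$, where $R_0\subset\Sigma$ is a finitely generated $k$-algebra. Assume that $\operatorname{Frac}R=K$, that $w_1,\dots,w_e\in R$, and that $\widehat R$ is a domain. Then: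
\begin{enumerate}
\item[(a)] the map $k[[X_1,\dots,X_e]]\to\widehat R$, $X_i\mapsto w_i$, is an isomorphism; $R$ is regular of dimension $e$, and $\mathfrak m_R=(w_1,\dots,w_e)R$;
\item[(b)] $\widehat R\cap K=R$ in $\operatorname{Frac}\widehat R$;
\item[(c)] if $R'$ is another ring with these properties and $R\subset R'$, then $R=R'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Complete the $w_i$ to $w_1,\dots,w_d\in\mathfrak m_\Sigma$ giving a basis of $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$. By (D3), $\widehat\Sigma=k[[w_1,\dots,w_d]]$; let $W=\widehat\Sigma/(w_{e+1},\dots,w_d)=k[[w_1,\dots,w_e]]$. The inclusion $R\subset\Sigma$ maps $\mathfrak m_R$ into $\mathfrak m_\Sigma$, so it induces $\widehat R\to\widehat\Sigma$. The composite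
\[
k[[X_1,\dots,X_e]]\to\widehat R\to\widehat\Sigma\to W
\]
sends $X_i$ to $w_i$ and is an isomorphism. Hence $\widehat R\to W$ is onto, and its kernel $\mathfrak p$ is prime. By \eqref{eq:dim}, $\dim\widehat R=e=\dim W$. If $\mathfrak p\neq0$, a chain of primes of length $e$ above $\mathfrak p$ could be extended by the prime $0$ of the domain $\widehat R$, which is impossible. So $\widehat R\cong W$, and the first arrow is an isomorphism. The $w_i$ then give a basis of $\mathfrak m_R/\mathfrak m_R^2$, so $R$ is regular, and they generate $\mathfrak m_R$ by Nakayama's lemma.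

(b) If $f/g\in\widehat R$ with $f,g\in R$, then $f\in g\widehat R\cap R=gR$.

(c) By (a), the map $\widehat R\to\widehat{R'}$ is an isomorphism, since both rings are identified with $k[[X_1,\dots,X_e]]$ compatibly. It extends the inclusion $R\subset R'$, so it is compatible with the embeddings of $K$. By (b), $R'=\widehat{R'}\cap K=\widehat R\cap K=R$.
\end{proof}

To force the completion to be a domain we normalize. Two facts are needed. The integral closure of a finitely generated domain over $k$ in its fraction field is a finite module over it. And by Zariski's theorem (\cite[Ch.~VIII, \S13]{ZS}; \cite[7.8.3]{EGA}), if a normal local domain is a localization of a finitely generated $k$-algebra, its completion is a normal domain.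

Fix $w_1,\dots,w_e$ as in Proposition~\ref{prop:smooth}, and fix $n_0$ with $w_1,\dots,w_e\in A_{n_0}$ and $K=\operatorname{Frac}A_{n_0}$. For $n\ge n_0$ let $\widetilde A_n$ be the integral closure of $A_n$ in $K$. Since $\Sigma$ is normal and $K\subset\operatorname{Frac}\Sigma$, we have $\widetilde A_n\subset\Sigma\subset k[[t]]$. So $N_n=(\widetilde A_n)_{\mathrm{loc}}$ is defined; it is the local ring of the normalization of $V_n$ at the point over $p_n$ through which the curve of $x$ passes. By the two facts, $N_n$ satisfies the hypotheses of Lemma~\ref{lem:completion}. As $N_n\subset N_{n+1}$, part (c) gives $N_n=N_{n+1}$. Define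
\[
S=N_n\qquad(n\ge n_0).
\]
In Example~\ref{ex:B}, $\widetilde A_0=k[u]$, the points $u=\pm1$ lie over the node, and $S=k[u]_{(u-1)}$.

\begin{proposition}\label{prop:S}
\begin{enumerate}
\item[(i)] $B\subset S\subset\Sigma$ and $\operatorname{Frac}S=K$.
\item[(ii)] $S$ is regular of dimension $e$, with residue field $k$, and $\mathfrak m_S=(w_1,\dots,w_e)S=\mathfrak m_BS$.
\item[(iii)] $S$ is $D$-stable. Moreover $S=(S_0)_{\mathrm{loc}}$ for an algebra $S_0=k[y_1,\dots,y_s]$ with $Dy_i=\Psi_i(y_1,\dots,y_s)$, $\Psi_i\in k[Y_1,\dots,Y_s]$.
\end{enumerate}
\end{proposition}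

\begin{proof}
(i) holds because $B_n\subset N_n=S$ for $n\geq n_0$. (ii) follows from Lemma~\ref{lem:completion}(a) and the inclusions $(w_1,\dots,w_e)S\subset\mathfrak m_BS\subset\mathfrak m_S$.

(iii) On $\widehat S=k[[w_1,\dots,w_e]]$ consider the derivation $\Delta=\sum_i(Dw_i)\,\partial/\partial w_i$. Its coefficients lie in $\widehat S$ because $Dw_i\in A\subset S$; this is why the $w_i$ were chosen in $A$. The map $D-\Delta:K\to\operatorname{Frac}\widehat S$ is a derivation that vanishes on $k(w_1,\dots,w_e)$. The $w_i$ are algebraically independent, so $K$ is algebraic over this field. If $f\in K$ has minimal polynomial $\chi$, then $0=(D-\Delta)\chi(f)=\chi'(f)(D-\Delta)f$ with $\chi'(f)\ne0$. So $D=\Delta$ on $K$, and for $f\in S$ we get $Df=\Delta f\in\widehat S\cap K=S$ by Lemma~\ref{lem:completion}(b).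

Write $\widetilde A_{n_0}=k[y_1,\dots,y_{s-1}]$. Then $Dy_i=f_i/g_i$ with $f_i,g_i\in\widetilde A_{n_0}$ and $g_i(0)\neq0$. Let $y_s=1/g_0$ with $g_0=\prod_ig_i$, and $S_0=k[y_1,\dots,y_s]\subset S$. For $i<s$ we have $Dy_i\in S_0$; hence $Dg_0\in S_0$ and $Dy_s=-y_s^2Dg_0\in S_0$. Finally $S=(\widetilde A_{n_0})_{\mathrm{loc}}\subset(S_0)_{\mathrm{loc}}\subset S$.
\end{proof}

\section{Taylor expansions over a valuation ring}\label{sec:key}

It remains to put the $y_i$ into $B$. They have a common denominator $b\in B$, and we want to show that they lie in a given valuation ring $O\supset B$. If $b$ is a unit of $O$ there is nothing to do. Otherwise we move along the flow of $D$ for a formal time $h$: the Taylor expansion $\sum_jD^jb\,h^j/j!$ has a unit among its coefficients, so over suitable quotients $C$ of $O$ it is invertible in $C((h))=C[[h]][h^{-1}]$. The $y_i$ then expand into Laurent series that solve a polynomial system, and we must show that these have no poles in order to return to $h=0$.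

Solutions of polynomial systems can have poles: $\eta=-1/h$ solves $\partial_h\eta=\eta^2$. But suppose $\eta=p/h+\zeta$ with $\zeta\in C[[h]]$ and $p^2=0$. The coefficient of $h^{-2}$ is $-p$ in $\partial_h\eta$ and $p^2=0$ in $\eta^2$, so $p=0$. To first order in the polar part the equation is linear, and a linear equation cannot balance the pole order that differentiation adds.

\begin{lemma}\label{lem:poles}
Let $C$ be a local ring containing $k$, let $\Psi_i\in k[Y_1,\dots,Y_s]$, and let $\eta_1,\dots,\eta_s\in C((h))$ satisfy $\partial_h\eta_i=\Psi_i(\eta_1,\dots,\eta_s)$ for all $i$. If the coefficients of the negative powers of $h$ in all $\eta_i$ lie in $\mathfrak m_C$, then $\eta_i\in C[[h]]$ for all $i$.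
\end{lemma}

\begin{proof}
Let $I\subset\mathfrak m_C$ be the ideal generated by these finitely many coefficients, and suppose $I\ne0$. By Nakayama's lemma $I\neq\mathfrak m_CI$. Let $C'=C/\mathfrak m_CI$ and $I'=I/\mathfrak m_CI$. Then $I'\ne0$, and $I'^2=0$ because $I^2\subset\mathfrak m_CI$. Over $C'$ write $\eta_i=\eta_i^-+\eta_i^+$ with $\eta_i^-\in h^{-1}I'[h^{-1}]$ and $\eta_i^+\in C'[[h]]$. The coefficients of the $\eta_i^-$ generate $I'$, so there is a largest $\lambda\ge1$ such that some $\eta_i^-$ has a nonzero coefficient $p$ at $h^{-\lambda}$. Since products of two polar parts vanish, Taylor's formula for the polynomial $\Psi_i$ gives, for this $i$,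
\[
\partial_h\eta_i^-+\partial_h\eta_i^+=\Psi_i(\eta^+)+\sum_l\frac{\partial\Psi_i}{\partial Y_l}(\eta^+)\,\eta_l^- .
\]
The right side has no term in $h^{-\lambda-1}$. On the left the coefficient of $h^{-\lambda-1}$ is $-\lambda p$, which is nonzero because $\lambda$ is invertible in $C'$. This is a contradiction.
\end{proof}

We need two more properties of a valuation ring $O$ of $K$.
\begin{enumerate}
\item[(V1)] Of two elements of $O$, one divides the other. So a finitely generated ideal is generated by one of its given generators, and if $\gamma\ne0$ and $\alpha\notin\gamma O$, then $\gamma\in\alpha\mathfrak m_O$.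
\item[(V2)] For a prime $\mathfrak q\subset O$, the localization $O_{\mathfrak q}$ is a valuation ring of $K$ with residue field $\operatorname{Frac}(O/\mathfrak q)$, and $O/\mathfrak q$ is a valuation ring of this field by (V1). The maximal ideal of $O_{\mathfrak q}$ is $\mathfrak q$ itself: if $\alpha\in\mathfrak q$ and $\gamma\in O\setminus\mathfrak q$, then $\gamma\notin\alpha O$, so $\alpha/\gamma\in O$, and $\gamma\cdot(\alpha/\gamma)\in\mathfrak q$ gives $\alpha/\gamma\in\mathfrak q$.
\end{enumerate}

We state the key step with exactly the hypotheses that it uses.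

\begin{proposition}\label{prop:key}
Let $K\supset k$ be a field with a $k$-derivation $D$, let $B\subset K$ be a $D$-stable $k$-subalgebra, and let $0\ne b\in B$ be such that $D^{r_0}b$ is a unit of $B$ for some $r_0\geq0$. Let $y_1,\dots,y_s\in B[1/b]$ satisfy $Dy_i=\Psi_i(y_1,\dots,y_s)$ with $\Psi_i\in k[Y_1,\dots,Y_s]$, and put $E=B[y_1,\dots,y_s]$. Let $O\supset B$ be a valuation ring of $K$ with residue map $\rho:O\to\kappa$, let $L\supset\kappa$ be a field, and let $\sigma:E\to L$ be a ring homomorphism with $\sigma|_B=\rho|_B$. Then $E\subset O$ and $\rho|_E=\sigma$.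
\end{proposition}

The homomorphism $\sigma$ supplies the hypothesis of Lemma~\ref{lem:poles}, and it cannot be dropped. For $B=O=k[t]_{(t)}$, $D=d/dt$, $b=t$ and $y_1=1/t$ we have $Dy_1=-y_1^2$ and $E=k(t)\not\subset O$; no $\sigma$ exists, since $\rho(t)=0$. In the application $O$ dominates $B$ and $\sigma$ is evaluation at $t=0$. The induction, however, passes to larger valuation rings and must construct a new $\sigma$ for them, so the statement allows all triples $(O,L,\sigma)$.

\begin{proof}
The ring $E$ is $D$-stable, and for $f\in E$ there is $l$ with $b^lf\in B$. A unit of $B$ is a unit of $O$, so $r=\min\{i\ge0:D^ib\notin\mathfrak m_O\}$ exists. We use induction on $r$, over all triples $(O,L,\sigma)$.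

If $r=0$, then $b$ is a unit of $O$ and $E\subset B[1/b]\subset O$. For $f\in E$ with $b^lf\in B$ we have $\rho(b)^l\rho(f)=\sigma(b)^l\sigma(f)$ and $\rho(b)=\sigma(b)\neq0$, so $\rho(f)=\sigma(f)$.

Let $r\ge1$. To invert the Taylor series of $b$ we want its first $r$ coefficients to be nilpotent. By (V1), the ideal $(b,Db,\dots,D^{r-1}b)O$ is generated by $c=D^{i_0}b$ for some $i_0<r$. Here $c\in\mathfrak m_O$, and $c\neq0$ because $b\in cO$. For $\nu\ge1$ let $\pi_\nu:O\to C_\nu=O/c^\nu O$. The ring $C_\nu$ is local, contains $k$, and has residue field $\kappa$.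

\emph{Step 1: the Taylor map.} Define
\[
\theta_\nu:B\to C_\nu[[h]],\qquad\theta_\nu(\beta)=\sum_{j\ge0}\pi_\nu(D^j\beta)\frac{h^j}{j!}.
\]
This makes sense because $B$ is $D$-stable and contained in $O$. By the Leibniz rule $\theta_\nu$ is a $k$-algebra homomorphism, and $\theta_\nu D=\partial_h\theta_\nu$. In $\theta_\nu(b)$ the terms of degree $<r$ form a polynomial with coefficients in $cC_\nu$, whose $\nu$-th power is $0$. The coefficient of $h^r$ is a unit of $C_\nu$. So $\theta_\nu(b)$ is the sum of a nilpotent element and $h^r$ times a unit of $C_\nu[[h]]$, and is therefore a unit of $C_\nu((h))$. Thus $\theta_\nu$ extends uniquely to $B[1/b]\to C_\nu((h))$, and $\theta_\nu D=\partial_h\theta_\nu$ persists by the quotient rule. The series $\eta_i=\theta_\nu(y_i)$ satisfy $\partial_h\eta_i=\Psi_i(\eta_1,\dots,\eta_s)$.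

\emph{Step 2: no poles.} Let $\bar\theta:B[1/b]\to\kappa((h))$ be $\theta_\nu$ followed by the reduction of coefficients $C_\nu\to\kappa$, and let $\theta_\sigma:E\to L[[h]]$ be the homomorphism $f\mapsto\sum_j\sigma(D^jf)h^j/j!$. On $B$ both maps are $\beta\mapsto\sum_j\rho(D^j\beta)h^j/j!$, and $\bar\theta(b)\neq0$. For $f\in E$ with $b^lf\in B$ we get $\bar\theta(b)^l\bar\theta(f)=\bar\theta(b)^l\theta_\sigma(f)$ in the field $L((h))$. Hence
\begin{equation}\label{eq:agree}
\bar\theta(f)=\theta_\sigma(f)\qquad(f\in E).
\end{equation}
So $\bar\theta(y_i)$ has no pole; that is, the coefficients of the negative powers of $h$ in $\eta_i$ lie in $\mathfrak m_{C_\nu}$. By Lemma~\ref{lem:poles}, $\eta_i\in C_\nu[[h]]$, and therefore $\theta_\nu(E)\subset C_\nu[[h]]$.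

\emph{Step 3: return to $h=0$.} Taking constant terms gives homomorphisms $\sigma_\nu:E\to C_\nu$ with $\sigma_\nu|_B=\pi_\nu|_B$. By \eqref{eq:agree}, the residue of $\sigma_\nu(f)$ in $\kappa\subset L$ is the constant term $\sigma(f)$ of $\theta_\sigma(f)$. The reduction of $\theta_{\nu+1}$ modulo $c^\nu$ equals $\theta_\nu$ on $B$, hence on $B[1/b]$ by uniqueness of the extension. So the $\sigma_\nu$ are compatible and define
\[
\sigma_\infty:E\to\widehat O=\varprojlim C_\nu .
\]

\emph{Step 4: the coarser valuation ring.} The kernel of $O\to\widehat O$ is $\mathfrak q=\bigcap_\nu c^\nu O$. It need not be zero, and $\widehat O$ carries no information about it. The induction hypothesis handles this part. We first note: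
\begin{equation}\label{eq:product}
\alpha\notin c^iO,\ \ \alpha'\notin c^jO\ \Longrightarrow\ \alpha\alpha'\notin c^{i+j}O\qquad(\alpha,\alpha'\in O).
\end{equation}
Indeed, (V1) gives $c^i=\alpha\mu$ and $c^j=\alpha'\mu'$ with $\mu,\mu'\in\mathfrak m_O$; if $\alpha\alpha'=c^{i+j}\gamma$ with $\gamma\in O$, then $\alpha\alpha'=\alpha\alpha'\mu\mu'\gamma$ and $1=\mu\mu'\gamma\in\mathfrak m_O$, which is absurd. By \eqref{eq:product}, $\mathfrak q$ is prime. Also $\widehat O$ is a domain: two nonzero elements have nonzero images in $C_i$ for some $i$; representatives $\alpha,\alpha'\in O$ of their images in $C_{2i}$ are not in $c^iO$, so the product has nonzero image in $C_{2i}$. Finally $c\notin\mathfrak q$, since $c\in c^2O$ would make $c$ a unit.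

Let $L'=\operatorname{Frac}\widehat O$. From $O/\mathfrak q\subset\widehat O$ we get $\kappa'=\operatorname{Frac}(O/\mathfrak q)\subset L'$. By (V2), $O_{\mathfrak q}\supset B$ is a valuation ring with maximal ideal $\mathfrak q$ and residue map $\rho':O_{\mathfrak q}\to\kappa'$. On $B$, both $\sigma_\infty$ and $\rho'$ are the map $B\to O/\mathfrak q\subset L'$. Since $D^{i_0}b=c\notin\mathfrak q$, the integer attached to $O_{\mathfrak q}$ is at most $i_0<r$. The induction hypothesis for $(O_{\mathfrak q},L',\sigma_\infty)$ gives $E\subset O_{\mathfrak q}$ and $\rho'|_E=\sigma_\infty$.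

\emph{Step 5: back to $O$.} We claim that $\kappa'\cap\widehat O=O/\mathfrak q$ in $L'$. If $\xi\in\kappa'\setminus(O/\mathfrak q)$, then $\xi^{-1}$ lies in the maximal ideal of the valuation ring $O/\mathfrak q$, so it maps to $0$ under $\widehat O\to C_1\to\kappa$. If $\xi$ were in $\widehat O$, the equation $\xi\xi^{-1}=1$ would map to $0=1$. This proves the claim.

Let $f\in E$. Then $\rho'(f)=\sigma_\infty(f)\in\kappa'\cap\widehat O=O/\mathfrak q$, so there is $o\in O$ with $\rho'(f)=\rho'(o)$. Thus $f-o$ lies in the maximal ideal $\mathfrak q$ of $O_{\mathfrak q}$, which is contained in $\mathfrak m_O$. Hence $f\in O$ and $\rho(f)=\rho(o)$. Moreover $\sigma_\infty(f)$ is the image of $o$ in $\widehat O$, so $\sigma_1(f)=\pi_1(o)$, and taking residues (Step 3) gives $\sigma(f)=\rho(o)=\rho(f)$.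
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

\begin{lemma}\label{lem:integral}
Let $B$ be a local subring of a field $K$. If $f\in K$ lies in every valuation ring of $K$ that dominates $B$, then $f$ is integral over $B$.
\end{lemma}

\begin{proof}
Suppose $f$ is not integral over $B$. Then $f\ne0$, and $f\notin B[f^{-1}]$, since a relation $f=\sum_{j=0}^l\beta_jf^{-j}$ multiplied by $f^l$ is a monic equation for $f$. So $f^{-1}$ is a nonunit of $B[f^{-1}]$ and lies in a maximal ideal $\mathfrak M$. The map $B\to B[f^{-1}]/\mathfrak M$ is onto a field, so $\mathfrak M\cap B=\mathfrak m_B$. A valuation ring $O$ of $K$ dominating $B[f^{-1}]_{\mathfrak M}$ dominates $B$, and $f^{-1}\in\mathfrak m_O$ shows $f\notin O$.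
\end{proof}

\begin{proposition}\label{prop:SB}
$S=B$, and $B_n=S$ for all sufficiently large $n$.
\end{proposition}

\begin{proof}
Let $y_1,\dots,y_s$ be as in Proposition~\ref{prop:S}(iii), let $E=B[y_1,\dots,y_s]\subset S$, and choose $0\neq b\in B$ with $by_i\in B$ for all $i$, which is possible since $\operatorname{Frac}B=K$. If $r_0$ is the order of vanishing of the series $b$ at $t=0$, then $(D^{r_0}b)(0)$ is $r_0!$ times the leading coefficient of $b$, so $D^{r_0}b$ is a unit of $B$. The hypotheses of Proposition~\ref{prop:key} on $B,b,y_i$ hold.

Let $O$ be a valuation ring of $K$ dominating $B$, with residue map $\rho:O\to\kappa\supset k$. Take $L=\kappa$ and $\sigma(f)=f(0)$ for $f\in E$. For $\beta\in B$ we have $\beta-\beta(0)\in\mathfrak m_B\subset\mathfrak m_O$, so $\rho(\beta)=\sigma(\beta)$. Proposition~\ref{prop:key} gives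
\begin{equation}\label{eq:center}
E\subset O,\qquad E\cap\mathfrak m_O=\ker\sigma=E\cap tk[[t]] .
\end{equation}
By the first part of \eqref{eq:center} and Lemma~\ref{lem:integral}, the $y_i$ are integral over $B$, so $E$ is a finite $B$-module.

The second part shows that $E$ is local. Let $\mathfrak n$ be a maximal ideal of $E$. As $E$ is integral over $B$, the prime $\mathfrak n\cap B$ is maximal, so it is $\mathfrak m_B$. A valuation ring $O$ of $K$ dominating $E_{\mathfrak n}$ thus dominates $B$, and $\mathfrak n=E\cap\mathfrak m_O=E\cap tk[[t]]$. Hence every element of $E$ with nonzero constant term is a unit of $E$, and $S=(S_0)_{\mathrm{loc}}\subset E$. So $S=E$ is a finite $B$-module. By Proposition~\ref{prop:S}(ii), $S=k+\mathfrak m_S=B+\mathfrak m_BS$, and Nakayama's lemma for the finite $B$-module $S/B$ gives $S=B$.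

For large $n$ the elements $y_1,\dots,y_s\in B=\bigcup_n B_n$ lie in $B_n$. Then $S_0\subset B_n$, and elements of $S_0$ with nonzero constant term are units of $B_n$. So $S=(S_0)_{\mathrm{loc}}\subset B_n\subset S$.
\end{proof}

For all large $n$ we now have $x^{(n+1)}\in B=B_n$, so $n$ is admissible. This proves Theorem~\ref{thm:main}.

\section{The possible orders}\label{sec:orders}

The three obstructions of Section~\ref{sec:examples} are the only ones.

\begin{theorem}\label{thm:orders}
The admissible $n$ form a nonempty final segment of $\mathbb Z_{\ge0}$, and $n$ is admissible if and only if $B_n=S$; then $B_n$ is regular of dimension $e$. Moreover, $n$ is admissible if and only if the following three conditions hold: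
\begin{enumerate}
\item[(1)] the image of $\mathfrak m_{B_n}$ in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$ has dimension $e$; equivalently, the differentials of $t,x,\dots,x^{(n)}$ span an $e$-dimensional space in $\Omega_{\Sigma/k}\otimes_\Sigma k\cong\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$;
\item[(2)] $\widehat{B_n}$ is a domain, that is, $V_n$ is analytically irreducible at $p_n$;
\item[(3)] $k(t,x,\dots,x^{(n)})=K$.
\end{enumerate}
In particular $n+2\ge e$ for admissible $n$, so the order is always at least $\max(1,e-1)$.
\end{theorem}

\begin{proof}
If $x^{(n+1)}\in B_n$, then $DA_n\subset B_n$ by the chain rule and $DB_n\subset B_n$ by the quotient rule. So $A\subset B_n$, hence $B=A_{\mathrm{loc}}\subset B_n$, and $B_n=B=S$ by Proposition~\ref{prop:SB}. Conversely, $B_n=S$ gives $x^{(n+1)}\in B=B_n$. If $B_n=S$, then $S=B_n\subset B_{n+1}\subset S$, so the admissible $n$ form a final segment. It is nonempty by Theorem~\ref{thm:main}, and $S$ is regular of dimension $e$ by Proposition~\ref{prop:S}.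

The ideal $\mathfrak m_{B_n}$ is generated by $t,x-a_0,\dots,x^{(n)}-a_n$, and $fw\equiv f(0)w\pmod{\mathfrak m_\Sigma^2}$ for $f\in\Sigma$, $w\in\mathfrak m_\Sigma$. So the image in (1) is spanned by the classes of these $n+2$ generators. With (D2) this gives the equivalence of the two forms of (1), and (1) implies $n+2\ge e$.

Suppose $B_n=S$. Then (3) holds since $\operatorname{Frac}S=K$, and (2) holds since $\widehat S$ is a power series ring. The image of $\mathfrak m_S=(w_1,\dots,w_e)S$ is spanned by the independent classes of the $w_i$, which gives (1). Conversely, assume (1)--(3). By (1), we can choose $w_1^*,\dots,w_e^*$ among the generators above with independent classes in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$. They lie in $A_n\subset B_n\subset S$. By (2) and (3), $R=B_n$ satisfies the hypotheses of Lemma~\ref{lem:completion} for the $w_i^*$, and so does $R'=S$. Part (c) of the lemma gives $B_n=S$.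
\end{proof}

\begin{remark}\label{rem:independent}
No one of the three conditions follows from the other two; take $n=0$ in the examples of Section~\ref{sec:examples}. In Examples~\ref{ex:A} and~\ref{ex:C}, $e=2$, $\Sigma=k[t,u]_{(t,u-1)}$, and $B_0$ is the local ring of a point of the $(t,x)$-plane, so (2) holds. In Example~\ref{ex:A}, (3) holds as $u=x/t$, and (1) fails as $x\equiv t\pmod{\mathfrak m_\Sigma^2}$. In Example~\ref{ex:C}, (1) holds as $x-2=(u-1)(u+2)\equiv3(u-1)$, and (3) fails. In Example~\ref{ex:B}, $e=1$; (1) holds as $t\notin\mathfrak m_\Sigma^2\subset t^2k[[t]]$, (3) holds as $u=x/t$, and (2) fails.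
\end{remark}

The lower bound $e-1$ is attained by $x=e^t$, where $e=2$ and $x'=x$. In the other direction, the minimal order is not bounded in terms of $m$ and $e$.

\begin{example}\label{ex:unbounded}
Let $\ell\ge1$ and $x=t^\ell u$ with $u=e^t$, a component of $x'=(\ell t^{\ell-1}+t^\ell)u$, $u'=u$, $x(0)=0$, $u(0)=1$. Here $m=2$, $K=k(t,u)$, $e=2$ and $\Sigma=k[t,u]_{(t,u-1)}$. We have $x^{(j)}=u\,\phi_j(t)$ with $\phi_j=(D+1)^jt^\ell$, which is divisible by $t$ for $j<\ell$. For such $j$ the class of $x^{(j)}$ in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$ is $\phi_j'(0)$ times the class of $t$. So (1) fails for $n<\ell$, and the order is at least $\ell+1$. Since $(D-1)(t^ju)=jt^{j-1}u$, the equation $(D-1)^{\ell+1}x=0$ holds, and it is regular. The minimal order is exactly $\ell+1$.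
\end{example}

\section{The ring of solutions of regular problems}\label{sec:closure}

Theorem~\ref{thm:main} replaces the scalar equation by a condition that is easy to propagate through algebraic and analytic operations.

\begin{corollary}\label{cor:closure}
For $f\in k[[t]]$ the following are equivalent:
\begin{enumerate}
\item[(a)] $f$ is the solution of a regular scalar problem \eqref{eq:scalar};
\item[(b)] $f$ is a component of the solution of a regular problem \eqref{eq:system};
\item[(c)] $f$ lies in a finitely generated $D$-stable $k$-subalgebra of $k[[t]]$.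
\end{enumerate}
The set $\mathcal E$ of such $f$ is a $D$-stable local ring. It is closed under sums, products, derivatives, antiderivatives, inverses $1/f$ when $f(0)\ne0$, compositions $f\circ g$ with $g(0)=0$, and compositional inverses of $g$ with $g(0)=0\neq g'(0)$.
\end{corollary}

\begin{proof}
(a)$\Rightarrow$(b): the series $f,f',\dots,f^{(n)}$ solve $u_j'=u_{j+1}$ $(1\le j\le n)$, $u_{n+1}'=F/G$, with regular initial values. (b)$\Rightarrow$(a) is Theorem~\ref{thm:main}. (b)$\Rightarrow$(c): take the algebra $\Phi$ of Section~\ref{sec:smooth}. (c)$\Rightarrow$(b): choose generators $f=f_1,\dots,f_m$ of the algebra; then $f_i'=\Psi_i(f_1,\dots,f_m)$ with polynomials $\Psi_i$, a system with denominators $1$.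

For the closure properties use (c). Let $f\in k[f_1,\dots,f_m]$ and $g\in k[g_1,\dots,g_l]$, both algebras being $D$-stable. The first contains $f'$, and the $D$-stable algebra $k[f_i,g_j]$ contains $f\pm g$ and $fg$. Adjoining to $k[f_i]$ an antiderivative of $f$ preserves $D$-stability, and so does adjoining $1/f$ when $f(0)\neq0$, because $(1/f)'=-(1/f)^2f'$. The constants lie in $\mathcal E$. So $\mathcal E$ is a $D$-stable ring whose nonunits are its elements with zero constant term; these form an ideal, and $\mathcal E$ is local.

If $g(0)=0$, composition with $g$ is a $k$-algebra endomorphism of $k[[t]]$. So $f\circ g$ and all $f_i'\circ g$ lie in $k[f_1\circ g,\dots,f_m\circ g]$, and $k[f_i\circ g,\,g_j]$ is $D$-stable because $(f_i\circ g)'=(f_i'\circ g)\,g'$. If also $g'(0)\neq0$, enlarge $k[g_j]$ so that it contains $1/g'$, and let $\gamma$ be the compositional inverse of $g$. Differentiating $g\circ\gamma=t$ gives $\gamma'=(1/g')\circ\gamma\in k[g_j\circ\gamma]$, and $(g_j\circ\gamma)'=(g_j'\circ\gamma)\,\gamma'\in k[g_j\circ\gamma]$. Hence $k[\gamma,\,g_j\circ\gamma]$ is $D$-stable and $\gamma\in\mathcal E$.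
\end{proof}

\begin{thebibliography}{9}

\bibitem{EGA}
EGA IV.

\bibitem{Gofen}
Gofen, \emph{1. Unifying view on ODEs and AD: open questions}, 2009,
\texttt{http://taylorcenter.org/Gofen/Conjecture.pdf}.

\bibitem{ZS}
Zariski and Samuel, \emph{Commutative Algebra} II.

\end{thebibliography}
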